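
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Compressed Accepting Runs of Automata with Compressed Labels}


\begin{abstract}
In an automaton with compressed labels each transition carries a word given by a straight-line program (SLP), so a single transition may read exponentially many letters. We prove that if such an automaton accepts a word that is itself given by an SLP, then it has an accepting run on this word which, as a word over the set of transitions, is generated by an SLP of polynomial size. This proves Conjecture~12 of~\cite{source}. We obtain a stronger statement: the bound does not depend on the sizes of the SLPs for the labels, and the run can be chosen of minimum cost for any nonnegative cost function on the transitions. The proof factorizes the input word hierarchically by merging blocks of equal phrases and pairs of phrases in alternation. It shows that an optimal run has only polynomially many states at the ends of those phrases that cross from one transition to another, and it reorders the run inside powers of a phrase.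
\end{abstract}

\section{The question and the result}

\paragraph{Definitions.}
A \emph{straight-line program} (SLP) $\mathbb A$ over a finite alphabet $\Gamma$ is a context-free grammar with nonterminals $A_1,\dots,A_n$ and exactly one production $A_i\to\alpha_i$ for each $i$, where $\alpha_i\in(\Gamma\cup\{A_1,\dots,A_{i-1}\})^*$. It generates exactly one word $\mathrm{val}(\mathbb A)\in\Gamma^*$, the word derived from the start nonterminal $A_n$. We write $\mathrm{val}(A_i)$ for the word derived from $A_i$, and extend $\mathrm{val}$ to words over terminals and nonterminals. The \emph{size} of $\mathbb A$ is $|\mathbb A|=\sum_i|\alpha_i|$. For instance, $A_1\to a$ and $A_i\to A_{i-1}A_{i-1}$ for $2\le i\le n$ form an SLP of size $2n-1$ for $a^{2^{n-1}}$.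

An \emph{automaton with compressed labels} is a tuple $\mathcal A=(Q,\Sigma,\delta,q_0,F)$ with a finite set $Q$ of states, an initial state $q_0\in Q$, a set $F\subseteq Q$ of final states, and a finite set $\delta$ of transitions $(p,\mathbb B,q)$, where $p,q\in Q$ and $\mathbb B$ is an SLP over $\Sigma$. Its size $|\mathcal A|$ is $|Q|$ plus the sum of the sizes of all SLPs occurring in $\delta$. An \emph{accepting run} on $w\in\Sigma^*$ is a sequence
\[
(p_0,\mathbb B_1,p_1)(p_1,\mathbb B_2,p_2)\cdots(p_{m-1},\mathbb B_m,p_m)
\]
of transitions with $p_0=q_0$, $p_m\in F$ and $w=\mathrm{val}(\mathbb B_1)\cdots\mathrm{val}(\mathbb B_m)$. The set $L(\mathcal A)$ consists of all words on which there is an accepting run. A run is a word over the finite alphabet $\delta$, so it makes sense to ask for an SLP that generates it.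

\paragraph{The question.}
Suppose that $w=\mathrm{val}(\mathbb A)\in L(\mathcal A)$. An accepting run certifies this, but it may consist of exponentially many transitions. Can the certificate be compressed? If an SLP of size $S$ generates an accepting run, then replacing each transition by the start nonterminal of its label and adding the productions of the labels gives an SLP for $w$ of size at most $S+|\mathcal A|$. So a compressed run is a certificate that can be compared directly with $\mathbb A$. Conjecture~12 of~\cite{source} asserts that there is always an accepting run generated by an SLP of size $\mathrm{poly}(|\mathbb A|,|\mathcal A|)$, with one fixed polynomial for all $\mathbb A$ and $\mathcal A$.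

The run has to be chosen with care. Take two states, both final and one of them initial, with a transition labeled $a$ from each state to each state. There are $2^N$ accepting runs on $a^N$, whereas SLPs of size at most $S$, where $S\ge2$, over the four transitions generate only $2^{O(S\log S)}$ words. (Erase nonterminals with empty right-hand side until there are none. Unless it generates $\varepsilon$, such an SLP then has at most $S$ nonterminals, and it can be written as a word of length at most $S$ over at most $S+4$ symbols, with cut marks.) For $N=2^n$ with $n$ large, most of the runs therefore have no SLP whose size is bounded by a given polynomial in $n$, although some runs have an SLP of size $O(n)$.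

\begin{theorem}\label{thm:main}
Conjecture~12 of~\cite{source} is true. More precisely, let $\mathbb A$ be an SLP and $\mathcal A$ an automaton with compressed labels. If $\mathrm{val}(\mathbb A)\in L(\mathcal A)$, then some accepting run of $\mathcal A$ on $\mathrm{val}(\mathbb A)$ is generated by an SLP of size at most $P(|\mathbb A|,|\mathcal A|)$, where
\[
P(x,y)=22\cdot7^3\cdot15^5\,x^9y^{15}+y .
\]
\end{theorem}

It turns out to be irrelevant that the labels are compressed. Of the automaton, only the number of states and the number of transitions with nonempty label enter the bound.

\begin{theorem}\label{thm:strong}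
Let the transitions $e\in\delta$ of an automaton $\mathcal A=(Q,\Sigma,\delta,q_0,F)$ be labeled by arbitrary words $v_e\in\Sigma^*$. Let $d$ be the number of transitions with $v_e\ne\varepsilon$, and let $c\colon\delta\to\mathbb R_{\ge0}$ be a cost function, extended additively to runs. Let $w\ne\varepsilon$ be generated by an SLP of size $g$, and put
\[
N=|w|,\qquad K=2\bigl(\lfloor\log_{4/3}N\rfloor+1\bigr),\qquad s=|Q|+2Kd .
\]
If $w\in L(\mathcal A)$, then among the accepting runs on $w$ of minimum cost there is one that is generated by an SLP of size at most $22\,g\,K^3s^5$.
\end{theorem}

With $c\equiv1$ this yields a \emph{shortest} accepting run. A dependence on $g$ cannot be avoided: with one state and one loop for each letter, the only accepting run on $w$ is $w$ with its letters renamed. Nonnegativity of $c$ ensures that a minimum exists: if a loop with label $\varepsilon$ at $q_0$ had negative cost, it could be repeated forever.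

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
Let $g=|\mathbb A|$, $a=|\mathcal A|\ge1$ and $w=\mathrm{val}(\mathbb A)\in L(\mathcal A)$.

If $w=\varepsilon$, then all labels in an accepting run have value $\varepsilon$. Deleting cycles leaves an accepting run with at most $|Q|-1\le a$ transitions, and a single production generates it.

Let $w\ne\varepsilon$; then $g\ge1$. Put $M_0=1$ and $M_i=\max(1,\max_{j\le i}|\mathrm{val}(A_j)|)$. Then $M_i\le\max(1,|\alpha_i|)\,M_{i-1}\le2^{|\alpha_i|}M_{i-1}$, so $N\le2^g$. As $\log_{4/3}2<2.41$, we get $K\le4.82\,g+2\le7g$. An SLP with nonempty value has size at least $1$, so at most $a$ different such SLPs occur in $\delta$, and $d\le|Q|^2a\le a^3$. Hence $s\le a+14ga^3\le15ga^3$. Apply Theorem~\ref{thm:strong} with any cost function, say $c\equiv1$. The size of the resulting SLP is at most $22\,g\cdot(7g)^3\cdot(15ga^3)^5=22\cdot7^3\cdot15^5\,g^9a^{15}$.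
\end{proof}

The rest of the paper proves Theorem~\ref{thm:strong}.

\section{Two easy cases and an example}\label{sec:example}

\paragraph{Labels that are letters.}
Suppose that every label is a single letter. For states $p,q$ and a nonterminal $A_i\to\sigma_1\cdots\sigma_m$ such that some path from $p$ to $q$ reads $\mathrm{val}(A_i)$, choose states $p=r_0,r_1,\dots,r_m=q$ such that some path from $r_{j-1}$ to $r_j$ reads $\mathrm{val}(\sigma_j)$ for every $j$. The production
\[
(A_i,p,q)\to(\sigma_1,r_0,r_1)\cdots(\sigma_m,r_{m-1},r_m),
\]
where a triple $(\sigma_j,r_{j-1},r_j)$ with $\sigma_j\in\Sigma$ stands for a transition from $r_{j-1}$ to $r_j$ labeled $\sigma_j$, generates such a path. The total size is at most $g|Q|^2$. This works because a cut in $w$ is always met in one of $|Q|$ states. With long labels a cut may fall strictly inside a label $v_e$. The state of the run is then a pair $(e,i)$, where $i$ is the number of letters of $v_e$ already read, and there can be exponentially many values $i$.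

\paragraph{A one-letter alphabet.}
Suppose that $w=a^N$ and all labels are powers of $a$. A run is a walk in the multigraph with vertex set $Q$ and edge set $\delta$. The word that it reads depends only on how often each edge is used. We may therefore \emph{reorder} the run: keep a short walk that visits the same states, and insert the remaining edges as cycles, each repeated many times in one place. Repetition is cheap for SLPs. Lemma~\ref{lem:walks} makes this precise. The lengths of the labels play no role.

\paragraph{An example with both features.}
Let $\lambda,\lambda'\ge4$ be different integers. Let $\mathcal A$ have one state $q$, initial and final, and three loops $e,f,h$ with labels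
\[
v_e=a,\qquad v_f=b(ab)^{\lambda-1},\qquad v_h=b(ab)^{\lambda'-1},
\]
and let $w=(ab)^n$. A transition that begins at an even position must be $e$, since the next letter is $a$. Then comes a $b$, so $f$ or $h$ follows, and the next transition begins again at an even position. As $v_ev_f=(ab)^{\lambda}$ and $v_ev_h=(ab)^{\lambda'}$, the accepting runs are the words consisting of $i$ factors $ef$ and $j$ factors $eh$ in any order, where $\lambda i+\lambda'j=n$. If, for instance, $i=j$ is large, then by counting SLPs as above most of the $\binom{2i}{i}$ orders have no SLP whose size is bounded by a given polynomial in $\log i$. But $(ef)^i(eh)^j$ has an SLP of size $O(\log n)$. How can we find this good order from a bad one, without using that we understand the automaton?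

Cut $w$ into phrases $ab$, that is, at the even positions. At these positions the run is in state $q$ or inside $f$ or $h$ at an odd offset. There may be exponentially many odd offsets, but most of them are irrelevant: between offsets $1$ and $2\lambda-3$ of $v_f$ the phrases lie deep inside the label, and nothing is decided there. So we look at the run only when its state is one of
\[
q,\quad(f,1),\quad(f,2\lambda-3),\quad(h,1),\quad(h,2\lambda'-3).
\]
Between two such moments, the run follows one of the following edges or the corresponding ones for $h$:
\begin{itemize}
\item $q\to(f,1)$, reading $ab$. This phrase crosses the border between the transitions $e$ and $f$. Both begin within it, so the edge outputs $ef$;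
\item $(f,1)\to(f,2\lambda-3)$, reading $(ab)^{\lambda-2}$, with no output;
\item $(f,2\lambda-3)\to q$, reading $ab$, with no output.
\end{itemize}
We now have a closed walk at $q$ in a graph with five vertices and six edges. It goes around an $f$-triangle $i$ times and around an $h$-triangle $j$ times, in some order. Every edge reads a power of the \emph{same} word $ab$. So, as over a one-letter alphabet, the edges may be reordered into any walk from $q$ to $q$ that uses them equally often. Performing the $f$-turns first gives $(ef)^i(eh)^j$.

\paragraph{The plan.}
In general $w$ is not a power of one short word. Sections~\ref{sec:factorization}--\ref{sec:count} construct a hierarchy of factorizations of $w$ into phrases, in which each phrase is a power of a phrase of the previous level or a product of at most two such phrases. Two facts are needed. First, the cuts inside a label are the same in all its occurrences within a common core, and outside the core they lie at few possible offsets (Lemma~\ref{lem:core}). Second, there are few different phrases (Lemma~\ref{lem:phrases}). In Sections~\ref{sec:runs}--\ref{sec:slp} we fix an optimal run. By the first fact, the run has few possible states at the ends of those phrases that cross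 from one transition to the next. We then treat phrases together with their end states as nonterminals, as we did for labels that are letters, and reorder inside powers, as we did over a one-letter alphabet.

\section{A hierarchical factorization}\label{sec:factorization}

From now on $w,N,g,K$ are as in Theorem~\ref{thm:strong}. The positions of $w$ are $0,\dots,N$, and $w(p,p']$ is the factor between positions $p<p'$. A nonempty word $v$ \emph{occurs at offset} $o$ if $w(o,o+|v|]=v$.

We define sets $B_0\supseteq B_1\supseteq\dots\supseteq B_K$ of positions, the \emph{level-$k$ boundaries}, starting with $B_0=\{0,\dots,N\}$. All of them contain $0$ and $N$. If $p<p'$ are consecutive elements of $B_k$, then $(p,p']$ is a \emph{level-$k$ phrase occurrence} and the word $w(p,p']$ is a \emph{level-$k$ phrase}. Let $\mathcal P_k$ be the set of level-$k$ phrases. We obtain $B_{k+1}$ from $B_k$ by removing some boundaries $p\in B_k\setminus\{0,N\}$ according to the level-$k$ phrases $x$ and $y$ that end and start at $p$: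
\begin{itemize}
\item \emph{Block step} ($k$ even): remove $p$ if and only if $x=y$.
\item \emph{Pair step} ($k$ odd): for a partition $\mathcal P_k=L_k\sqcup R_k$, chosen below, remove $p$ if and only if $x\in L_k$ and $y\in R_k$.
\end{itemize}
So after a block step every phrase is $a^r$ for a phrase $a$ of the previous level and some $r\ge1$, cut into $r$ occurrences of $a$. After a pair step every phrase consists of at most two phrases of the previous level: if three were merged, the middle one would lie in both $R_k$ and $L_k$. In the example of Section~\ref{sec:example}, the first block step does nothing, the pair step with $L_1=\{a\}$, $R_1=\{b\}$ creates the phrases $ab$, and the next block step leaves $(ab)^n$ as the only phrase. Pair steps alone would not suffice, because they never remove a boundary between equal phrases.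

The crucial feature is that the decision at a boundary depends only on the two adjacent phrases. Hence equal factors with boundaries at their ends are cut equally.

\begin{lemma}[Locality]\label{lem:local}
If $p,p+n,p',p'+n\in B_k$, where $n\ge1$, and $w(p,p+n]=w(p',p'+n]$, then
\[
(B_k\cap[p,p+n])-p=(B_k\cap[p',p'+n])-p' .
\]
\end{lemma}

\begin{proof}
By induction on $k$; the case $k=0$ is clear. Let the four positions be in $B_{k+1}\subseteq B_k$. By induction the level-$k$ boundaries in the two intervals correspond to each other. A level-$k$ boundary strictly inside an interval is not $0$ or $N$, and its two adjacent level-$k$ phrases lie in the interval. They are the same for corresponding boundaries, and so is the decision to keep or to remove.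
\end{proof}

\begin{lemma}\label{lem:distinct}
After a block step, adjacent phrase occurrences carry different words.
\end{lemma}

\begin{proof}
Let $k$ be even and suppose that $p<p'<p''$ are consecutive in $B_{k+1}$ with $w(p,p']=w(p',p'']$. By Lemma~\ref{lem:local} for level $k$, both factors are cut into the same level-$k$ phrases $y_1,\dots,y_r$, and $y_1=\dots=y_r$ because the boundaries between them were removed. The level-$k$ phrases adjacent to $p'$ are $y_r$ and $y_1$. They are equal, so $p'$ would have been removed.
\end{proof}

\paragraph{Choice of the partitions.}
Let $k$ be odd and let there be $n$ level-$k$ phrase occurrences. Put each element of $\mathcal P_k$ into $L_k$ or $R_k$ independently with probability $1/2$. By Lemma~\ref{lem:distinct} adjacent phrases are different, so each of the $n-1$ inner boundaries is removed with probability $1/4$. Hence some partition removes at least $(n-1)/4$ boundaries, and we fix such a partition. The number of inner boundaries is thus multiplied by at most $3/4$ in each pair step, and it never increases. Among the steps $k=0,\dots,K-1$ there are $K/2>\log_{4/3}N$ pair steps, so in the end this number is at most $(N-1)(3/4)^{K/2}<1$. Therefore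
\begin{equation}\label{eq:top}
B_K=\{0,N\}.
\end{equation}

\section{Cores of factors}\label{sec:cores}

Let $v$ be a factor of $w$. Its occurrences may be cut differently near their ends, because the context plays a role there. We show that this influence stays small in number, though not in length. We maintain an inner part of $v$, the core, that is cut in the same way in all occurrences. In each step the core either loses at most one phrase or one block at each end, which adds at most two offsets to the list of possible boundaries outside it, or it disappears and no offset is added.

\begin{lemma}[Cores]\label{lem:core}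
Let $v\ne\varepsilon$ be a factor of $w$. For every $0\le k\le K$ there are a set $T_k=T_k(v)\subseteq\{0,\dots,|v|\}$ and a \emph{core}, which is either a pair of integers $0\le l_k\le r_k\le|v|$ or has the status \emph{vanished}, depending only on $v$ and $k$, with the following properties. Put $I_k=\{i:l_k<i<r_k\}$, and $I_k=\emptyset$ if the core has vanished. For every offset $o$ at which $v$ occurs:
\begin{enumerate}
\item[(1)] if the core has not vanished, then $o+l_k,\ o+r_k\in B_k$;
\item[(2)] if $0\le i\le|v|$, $o+i\in B_k$ and $i\notin I_k$, then $i\in T_k$.
\end{enumerate}
Moreover $T_0=\{0,|v|\}$, $T_k\subseteq T_{k+1}$ for $k<K$, and $|T_k|\le2k+2$.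
\end{lemma}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (-0.2,0)--(12.2,0);
\draw[line width=2.5pt] (3.5,0)--(8.3,0);
\foreach \x in {0.6,2.7,3.5,4.4,5.1,6.3,7.2,8.3,9.1,11.3}
  \draw (\x,-0.16)--(\x,0.16);
\draw[dashed] (2,-0.75)--(2,0.75);
\draw[dashed] (10,-0.75)--(10,0.75);
\node[above] at (2,0.75) {$o$};
\node[above] at (10,0.75) {$o+|v|$};
\node[above] at (3.5,0.16) {$o+l_k$};
\node[above] at (8.3,0.16) {$o+r_k$};
\node[above] at (5.9,0.16) {core};
\draw[|-|] (0.6,-0.45)--(2.7,-0.45);
\draw[|-|] (9.1,-0.45)--(11.3,-0.45);
\end{tikzpicture}
\caption{An occurrence of a factor $v$ (between the dashed lines) whose core has not vanished, and the level-$k$ boundaries (ticks). The ticks inside the core (thick line) are at the same places in every occurrence of $v$; all other ticks in the occurrence are at offsets in the small set $T_k(v)$. Both ends of the core are ticks. So a phrase that crosses an end of the occurrence (intervals below the line) cannot reach into the interior of the core.}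
\label{fig:core}
\end{figure}

\begin{proof}
For $k=0$ let $l_0=0$, $r_0=|v|$ and $T_0=\{0,|v|\}$; then (1) and (2) hold. Suppose that level $k<K$ has been treated.

If the core has vanished or $l_k=r_k$, then $I_k=\emptyset$. Let the core vanish at level $k+1$ and put $T_{k+1}=T_k$; property (2) holds since $B_{k+1}\subseteq B_k$.

Now let $l_k<r_k$. By (1) and Lemma~\ref{lem:local}, the level-$k$ phrases $x_1,\dots,x_m$ ($m\ge1$) between $o+l_k$ and $o+r_k$ do not depend on the occurrence. We define the next core in terms of these phrases.

\emph{Block step with $x_1=\dots=x_m$.} Let the core vanish at level $k+1$ and put $T_{k+1}=T_k$. All level-$k$ boundaries strictly between $o+l_k$ and $o+r_k$ are removed. So if $0\le i\le|v|$ and $o+i\in B_{k+1}$, then $i\notin I_k$ and hence $i\in T_k$.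

\emph{Block step with not all $x_j$ equal.} Let $\phi,\eta\ge1$ be maximal with $x_1=\dots=x_{\phi}$ and $x_{m-\eta+1}=\dots=x_m$. Then $x_{\phi}\ne x_{\phi+1}$, $x_{m-\eta}\ne x_{m-\eta+1}$, and $\phi\le m-\eta$, since overlapping blocks would make all $x_j$ equal. Put
\[
l_{k+1}=l_k+|x_1\cdots x_{\phi}|,\qquad r_{k+1}=r_k-|x_{m-\eta+1}\cdots x_m|,
\]
so that $l_{k+1}\le r_{k+1}$. In every occurrence the boundaries at these two offsets lie between different phrases and are kept, which is (1). Put $T_{k+1}=T_k\cup\{l_{k+1},r_{k+1}\}$. For (2), let $0\le i\le|v|$, $o+i\in B_{k+1}$ and $i\notin I_{k+1}$. If $i\notin I_k$, then $i\in T_k$. If $l_k<i\le l_{k+1}$, then $i=l_{k+1}$, because the boundaries strictly inside the first block are removed. If $r_{k+1}\le i<r_k$, then $i=r_{k+1}$, because the boundaries strictly inside the last block are removed.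

\emph{Pair step.} Here a boundary is certainly kept if it is preceded by a phrase in $R_k$ or followed by a phrase in $L_k$. Put
\[
l_{k+1}=\begin{cases}l_k+|x_1|&\text{if }x_1\in R_k,\\ l_k&\text{if }x_1\in L_k,\end{cases}
\qquad
r_{k+1}=\begin{cases}r_k-|x_m|&\text{if }x_m\in L_k,\\ r_k&\text{if }x_m\in R_k.\end{cases}
\]
If $m=1$, exactly one of the two values changes; in any case $l_{k+1}\le r_{k+1}$. The boundary $o+l_{k+1}$ is preceded by $x_1\in R_k$ or followed by $x_1\in L_k$. The boundary $o+r_{k+1}$ is followed by $x_m\in L_k$ or preceded by $x_m\in R_k$. So both are kept, which is (1). Put $T_{k+1}=T_k\cup\{l_{k+1},r_{k+1}\}$. For (2), let $0\le i\le|v|$, $o+i\in B_{k+1}$ and $i\notin I_{k+1}$. If $i\notin I_k$, then $i\in T_k$. If $l_k<i\le l_{k+1}$, then $i=l_{k+1}$, because only the phrase $x_1$ was skipped and it contains no boundary in its interior. If $r_{k+1}\le i<r_k$, then $i=r_{k+1}$, because only $x_m$ was skipped.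

In every case at most two elements are added to $T_k$.
\end{proof}

For $v_f=b(ab)^{\lambda-1}$ in the example, the first block step gives $l_1=1$, $r_1=2\lambda-2$. Then the core reads $(ab)^{\lambda-2}a$. The pair step keeps $l_2=1$ and drops the last $a$, so $r_2=2\lambda-3$. Hence $T_2=\{0,1,2\lambda-3,2\lambda-2,2\lambda-1\}$. In the next block step the core, a power of $ab$, vanishes: it is absorbed into a longer power. Of the three offsets $1,2\lambda-3,2\lambda-2$ strictly inside $v_f$, only the odd ones occur at even positions of $w$. They are the ones used in Section~\ref{sec:example}.

\section{The number of phrases}\label{sec:count}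

We now use cores for the first time, for factors $v$ that come from the SLP of $w$. This is the only place where it matters that $w$ is compressed. The idea is to locate each phrase at a cut $v=yz$ given by the SLP: either the phrase lies in the core of $v$ and is determined by $v$, or its ends are at two of the few offsets in $T_k(v)$.

\begin{lemma}\label{lem:phrases}
For $0\le k\le K$ we have $|\mathcal P_k|\le g\,(k^2+2k+3)$.
\end{lemma}

\begin{proof}
\emph{A set of factors closed under splitting.} Consider the SLP of size $g$ for $w$. Let $V$ consist of all letters occurring in $w$ and all nonempty words $\mathrm{val}(\sigma_1\cdots\sigma_j)$, where $A_i\to\sigma_1\cdots\sigma_m$ is a production with $A_i$ reachable from the start nonterminal and $1\le j\le m$. All words in $V$ are factors of $w$, and $w\in V$. There are at most $g$ pairs $(i,j)$, so $V$ contains at most $g$ words of length at least $2$. At most $g$ letters occur in $w$, as each of them occurs in some right-hand side.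

We claim that every $v\in V$ with $|v|\ge2$ is a product $v=yz$ with $y,z\in V$. Take the lexicographically least $(i,j)$ such that $A_i$ is reachable, its production is $A_i\to\sigma_1\cdots\sigma_m$, and $v=\mathrm{val}(\sigma_1\cdots\sigma_j)$. If $\mathrm{val}(\sigma_j)=\varepsilon$, then $(i,j-1)$ is a smaller pair that also represents $v$, a contradiction. If $\mathrm{val}(\sigma_1\cdots\sigma_{j-1})=\varepsilon$, then $v=\mathrm{val}(\sigma_j)$; as $|v|\ge2$, $\sigma_j$ is a nonterminal $A_{i'}$ with $i'<i$, and the full right-hand side of $A_{i'}$ represents $v$ by a smaller pair, a contradiction. So $y=\mathrm{val}(\sigma_1\cdots\sigma_{j-1})$ and $z=\mathrm{val}(\sigma_j)$ are nonempty. We have $y\in V$ by definition, and $z\in V$ because $z$ is a letter of $w$ or the value of the full right-hand side of a reachable nonterminal. We fix one such splitting $v=yz$ for each $v$.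

\emph{Locating a phrase.} Let $(p,p']$ be an occurrence of a level-$k$ phrase $x$. If $|x|=1$, there are at most $g$ possibilities for $x$. Let $|x|\ge2$. Start with $v=w$ and $o=0$. We maintain that $v\in V$ occurs at offset $o$ and $o\le p<p'\le o+|v|$; in particular $|v|\ge2$. Let $v=yz$ be the fixed splitting. If $p'\le o+|y|$, continue with $y$ at offset $o$. If $p\ge o+|y|$, continue with $z$ at offset $o+|y|$. Otherwise stop. As $|v|$ decreases, we stop at some $v$ and $o$ with
\[
o\le p<o+|y|<p'\le o+|v| .
\]

\emph{Counting.} Fix $v$, and let $i=p-o$ and $i'=p'-o$, so $i<|y|<i'$. Use the notation of Lemma~\ref{lem:core} for $v$.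

(A) Suppose that the core has not vanished and $l_k\le i$, $i'\le r_k$. By Lemmas~\ref{lem:local} and~\ref{lem:core}, the way in which the core is cut into level-$k$ phrases depends only on $v$. Then $x$ is the unique one of these phrases with the offset $|y|$ in its interior. So there is at most one possibility.

(B) Otherwise we claim that $i,i'\in T_k$. If the core has vanished, this is (2). If not, then $i<l_k$ or $i'>r_k$. No boundary lies strictly between $p$ and $p'$, whereas $o+l_k,o+r_k\in B_k$. Hence $i<l_k$ implies $i'\le l_k$, and $i'>r_k$ implies $i\ge r_k$. In both cases $i,i'\notin I_k$, and (2) applies. Now $x$ is determined by $v,i,i'$. Since $i<|y|<i'$ and $|T_k|\le2k+2$, there are at most $(k+1)^2$ pairs $(i,i')$.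

Altogether $|\mathcal P_k|\le g+g\bigl(1+(k+1)^2\bigr)$.
\end{proof}

Since $K\ge2$, the lemma gives
\begin{equation}\label{eq:phrases}
|\mathcal P_k|\le g(K^2+2K+3)\le3gK^2\qquad(0\le k\le K).
\end{equation}

\section{An optimal run along the factorization}\label{sec:runs}

Let $\mathcal A,c,d,s$ be as in Theorem~\ref{thm:strong} and let $w\in L(\mathcal A)$. Put $\delta_+=\{e\in\delta:v_e\ne\varepsilon\}$, so $|\delta_+|=d$, and $d\ge1$ because $w\ne\varepsilon$ is accepted. Write $\mathrm{src}(e)$ and $\mathrm{tgt}(e)$ for the source and the target of $e$.

\paragraph{Removing $\varepsilon$-transitions.}
If $q'$ can be reached from $q$ by transitions with label $\varepsilon$, we say that $q'$ is $\varepsilon$-reachable from $q$. We then fix such a path $\pi_{q,q'}$ of minimum cost with at most $|Q|-1$ transitions; $\pi_{q,q}$ is empty. It exists because $c\ge0$, so that deleting cycles does not increase the cost. Let $\Omega$ be the set of symbols $[q,e]$ with $e\in\delta_+$ and $\mathrm{src}(e)$ $\varepsilon$-reachable from $q$. The symbol $[q,e]$ stands for the word $\pi_{q,\mathrm{src}(e)}\,e\in\delta^*$ and has the cost of this word.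

\paragraph{A letter-by-letter machine.}
In order to speak about the state of a run at each position of $w$, let $M$ be the machine with states $Q\cup\{(e,i):e\in\delta_+,\ 0<i<|v_e|\}$. We identify $(e,|v_e|)$ with $\mathrm{tgt}(e)$. Each step of $M$ reads one letter:
\begin{itemize}
\item from $q\in Q$ to $(e,1)$, for $[q,e]\in\Omega$, reading the first letter of $v_e$ with output $[q,e]$;
\item from $(e,i)$ with $0<i<|v_e|$ to $(e,i+1)$, reading letter $i+1$ of $v_e$ with output $\varepsilon$.
\end{itemize}
An \emph{$M$-path} is a sequence of such steps; its cost is the cost of its output in $\Omega^*$. An $M$-path from $q_0$ to some $q\in Q$ reading $w$, followed by $\pi_{q,f}$ with $f\in F$ $\varepsilon$-reachable from $q$, yields an accepting run on $w$ when the symbols $[q',e]$ are replaced by the words for which they stand. Call runs of this form \emph{normal}. Conversely, replace in any accepting run on $w$ each maximal (possibly empty) segment of $\varepsilon$-transitions, from $q$ to $q'$ say, by $\pi_{q,q'}$. The result is a normal run of no larger cost. There are only finitely many normal runs, as their $M$-paths have length $N$. So a minimum-cost accepting run exists, and we \textbf{fix a normal one}, $\rho$, together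 with its $M$-path.

Let $\sigma(p)$ be the state of the $M$-path of $\rho$ at position $p$. So $\sigma(0)=q_0$ and $\sigma(N)\in Q$. Let $\pi_{\sigma(N),f}$ be the final part of $\rho$. The output of $\rho$ on $(p,p']$ is the output of its $M$-path between the positions $p$ and $p'$. The run $\rho$ cuts $w$ into intervals $(o,o+|v_e|]$, which we call \emph{occurrences of transitions}. A position $p$ lies strictly inside an occurrence of a transition if and only if $\sigma(p)\notin Q$.

\paragraph{Exchanging pieces.}
For a word $x$ and states $t_1,t_2$ of $M$ let $\mu(x,t_1,t_2)$ be the minimum cost of an $M$-path from $t_1$ to $t_2$ reading $x$, if there is one. For all $p<p'$,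
\begin{equation}\label{eq:exchange}
\text{the output of $\rho$ on $(p,p']$ has cost }\mu\bigl(w(p,p'],\sigma(p),\sigma(p')\bigr),
\end{equation}
since otherwise replacing this piece of the $M$-path of $\rho$ would give a cheaper accepting run on $w$.

\paragraph{Few states at crossing phrases.}
For a transition $e\in\delta_+$ that occurs in $\rho$, the word $v_e$ is a factor of $w$, so Lemma~\ref{lem:core} provides sets $T_k(v_e)$. For $0\le k\le K$ let
\[
S_k=Q\cup\{(e,i):e\in\delta_+\text{ occurs in }\rho,\ i\in T_k(v_e),\ 0<i<|v_e|\}.
\]
Then $S_k\subseteq S_{k+1}$ for $k<K$. As $0$ and $|v_e|$ are among the at most $2k+2$ elements of $T_k(v_e)$,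
\begin{equation}\label{eq:Sk}
|S_k|\le|Q|+2kd\le s .
\end{equation}
Call an interval $(p,p']$ \emph{internal} if it is contained in one occurrence $(o,o+|v_e|]$ of a transition, and \emph{crossing} otherwise. On an internal interval the output of $\rho$ is $[\sigma(p),e]$ if $p=o$, and $\varepsilon$ if $p>o$. So the output on an internal phrase is at most one symbol. At the ends of an internal phrase the run may be in any of exponentially many states, but at the ends of a crossing phrase it cannot; see Figure~\ref{fig:core}.

\begin{lemma}\label{lem:crossing}
If $(p,p']$ is a crossing level-$k$ phrase occurrence, then $\sigma(p),\sigma(p')\in S_k$.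
\end{lemma}

\begin{proof}
Suppose that $\sigma(p)=(e,i)\notin S_k$, where $0<i<|v_e|$, and let $o=p-i$ be the offset of this occurrence of $e$. Use the notation of Lemma~\ref{lem:core} for $v_e$. Then $i\notin T_k(v_e)$, and as $p\in B_k$, part (2) gives $i\in I_k$. So the core has not vanished, and $p<o+r_k$. By part (1), $o+r_k\in B_k$. As $p>o$ and $(p,p']$ is crossing, $p'>o+|v_e|\ge o+r_k$. So $o+r_k$ is a boundary strictly between $p$ and $p'$, a contradiction.

Suppose that $\sigma(p')=(e,i)\notin S_k$, where $0<i<|v_e|$, and let $o=p'-i$. In the same way $i\in I_k$, so $o+l_k<p'$ and $o+l_k\in B_k$. As $p'$ lies strictly inside this occurrence and $(p,p']$ is crossing, $p<o\le o+l_k$. Again there is a boundary strictly between $p$ and $p'$.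
\end{proof}

Let $\mathcal C_k$ be the set of triples $(x,\sigma(p),\sigma(p'))$, where $(p,p']$ is a crossing level-$k$ phrase occurrence and $x=w(p,p']$. By Lemma~\ref{lem:crossing}, \eqref{eq:Sk} and~\eqref{eq:phrases},
\begin{equation}\label{eq:triples}
|\mathcal C_k|\le|\mathcal P_k|\,s^2\le3gK^2s^2 .
\end{equation}
These triples will be our nonterminals.

\section{Reordering a walk}\label{sec:walks}

The following lemma is the tool for powers. It does not refer to automata or to the word $w$.

\begin{lemma}\label{lem:walks}
Let $G$ be a finite directed multigraph, loops allowed, with $n$ vertices and $m$ edges. Let $D$ be a walk in $G$ from $u$ to $u'$ with at most $N$ edges, where $N\ge1$. Then there is a walk $D'$ from $u$ to $u'$ that uses each edge exactly as often as $D$ does, and that is generated, as a word over the edges, by an SLP of size at most $n^2+m(n+2+3\log_2N)$.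
\end{lemma}

\begin{proof}
\emph{A short walk through all visited vertices.} Mark on $D$ the first visit to each visited vertex and the last position. These at most $n+1$ positions cut $D$ into at most $n$ segments. In each segment delete cycles until it becomes a path without repeated vertices, with at most $n-1$ edges. We obtain a walk $D_0$ from $u$ to $u'$ with at most $n(n-1)$ edges. It visits all vertices visited by $D$ and uses each edge at most as often as $D$.

\emph{The remaining edges.} Subtract the multiplicities of the edges in $D_0$ from those in $D$. As both walks lead from $u$ to $u'$, the difference is a nonnegative integral circulation, i.e., at each vertex the total multiplicity of incoming edges equals that of outgoing edges. As long as its support is nonempty, the support contains a simple cycle $C$: follow edges of the support until a vertex repeats. Subtract $C$ as often as possible; what remains is a nonnegative integral circulation with at least one edge fewer in its support. So the difference is the sum of at most $m$ simple cycles $C_i$ with multiplicities $1\le m_i\le N$. All vertices of $C_i$ are visited by $D$, hence by $D_0$. For each $i$ insert $C_i^{m_i}$, suitably rotated, at one visit of $D_0$ to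 a vertex of $C_i$. The resulting walk is $D'$.

\emph{Size.} For $C_i^{m_i}$ let $\ell=\lfloor\log_2m_i\rfloor$. Use $X_0\to C_i$ (length at most $n$), $X_j\to X_{j-1}X_{j-1}$ for $1\le j\le\ell$ (total length $2\ell$), and one production listing the $X_j$ for the binary digits $1$ of $m_i$ (length at most $\ell+1$). This amounts to at most $n+1+3\log_2N$ per cycle. The start production consists of the edges of $D_0$ and one symbol per cycle, so its length is at most $n(n-1)+m$. The total is at most $n^2+m(n+2+3\log_2N)$.
\end{proof}

\section{Building the SLP}\label{sec:slp}

\begin{proposition}\label{prop:words}
For $0\le k\le K$ and each $(x,t_1,t_2)\in\mathcal C_k$ there is a word $W_k(x,t_1,t_2)\in\Omega^*$ that is the output of an $M$-path from $t_1$ to $t_2$ reading $x$ and has cost $\mu(x,t_1,t_2)$. All these words are generated by nonterminals of one common acyclic system of productions over $\Omega$, to which each triple in each $\mathcal C_k$ contributes productions of total size at most $7s^3$.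
\end{proposition}

\begin{proof}
We use induction on $k$. The productions contributed by a triple of level $k+1$ refer only to each other, acyclically, and to nonterminals of level $k$. A level-$0$ phrase is a single letter and hence internal, so $\mathcal C_0=\emptyset$.

Let $(x,t_1,t_2)\in\mathcal C_{k+1}$. Fix a crossing level-$(k+1)$ phrase occurrence $(p,p']$ that realizes it, and let $p=p_0<p_1<\dots<p_r=p'$ be the level-$k$ boundaries in it. The intervals $(p_{j-1},p_j]$ are called pieces.

\medskip\noindent
\emph{Pair step.} Here $r\le2$. For each piece take a word: if the piece is crossing, take
\[
W_k\bigl(w(p_{j-1},p_j],\sigma(p_{j-1}),\sigma(p_j)\bigr),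
\]
and if it is internal, take the output of $\rho$ on it, which is a symbol of $\Omega$ or $\varepsilon$. Let $W_{k+1}(x,t_1,t_2)$ be the product of these at most two words. One production of length at most $2$ suffices. The product is the output of an $M$-path from $t_1$ to $t_2$ reading $x$. On each piece the chosen word has the same cost as the output of $\rho$: for a crossing piece by induction and~\eqref{eq:exchange}, for an internal piece by definition. So the total cost is that of $\rho$ on $(p,p']$, which is $\mu(x,t_1,t_2)$ by~\eqref{eq:exchange}.

\medskip\noindent
\emph{Block step.} Here all pieces carry the same phrase $a$, and $x=a^r$. As $r$ may be exponentially large, we cannot list the pieces. We want to use Lemma~\ref{lem:walks}, but the states $\sigma(p_j)$ may be too numerous to serve as vertices. We therefore keep only those that lie in $S_{k+1}$. This set contains the states at both ends of $(p,p']$, and since it contains $S_k$, it also contains the states at both ends of every crossing piece. So only positions inside a transition are skipped. In detail, let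
\[
0=j_0<j_1<\dots<j_h=r
\]
be all indices $j$ with $\sigma(p_j)\in S_{k+1}$. The indices $0$ and $r$ are among them by Lemma~\ref{lem:crossing} for level $k+1$. Each interval $(p_{j_b},p_{j_{b+1}}]$ becomes an edge from $\sigma(p_{j_b})$ to $\sigma(p_{j_{b+1}})$, of one of two types.

(i) If $j_{b+1}=j_b+1$ and the piece is crossing, the edge is of \emph{type 1}. Here $(a,\sigma(p_{j_b}),\sigma(p_{j_{b+1}}))\in\mathcal C_k$. The output word of the edge is $W_k$ of this triple, and the edge reads $a$.

(ii) Otherwise the edge is of \emph{type 2}. We claim that then the interval is internal. This is clear if $j_{b+1}=j_b+1$. Let $j_{b+1}>j_b+1$. Every piece in the interval has an end $p_j$ with $\sigma(p_j)\notin S_{k+1}\supseteq S_k$, so it is internal by Lemma~\ref{lem:crossing} for level $k$. At each intermediate $p_j$ we have $\sigma(p_j)\notin Q$, so $p_j$ lies strictly inside an occurrence of a transition. As the two pieces that meet at $p_j$ are internal, they are both contained in this occurrence. Hence the whole interval is contained in one occurrence of some $e$. The output of the edge is that of $\rho$ on the interval, namely $\varepsilon$ or $[t,e]$, where $t=\sigma(p_{j_b})$, and the edge reads $a^{m}$ with $m=j_{b+1}-j_b$.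

For a type 2 edge from $t$ to $t'$, its $M$-path and the exponent $m$ are determined by $t$, $t'$ and the output. Indeed, if the output is $\varepsilon$, then $t=(e,i)$ with $0<i<|v_e|$, and $t'=(e,i')$ with $i<i'\le|v_e|$, where $t'\in Q$ means $i'=|v_e|$. The path reads the letters $i+1,\dots,i'$ of $v_e$, and $m=(i'-i)/|a|$. If the output is $[t,e]$, the same holds with $t\in Q$ and $i=0$.

So we have a walk from $t_1$ to $t_2$ with at most $N$ edges in a multigraph on the vertex set $S_{k+1}$, where edges with the same start, end, type and output are identified. Identified edges read the same power of $a$. We keep only the edges that occur in the walk and count them: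
\begin{itemize}
\item at most $s^2$ edges of type 1, since start and end determine the edge;
\item at most $s^2$ edges of type 2 whose start or end is not in $Q$. Here start and end determine $e$ and thereby the output: if the start is $(e,i)\notin Q$, the output is $\varepsilon$, and if the start is $t\in Q$ and the end is $(e,i')\notin Q$, the output is $[t,e]$;
\item at most $|Q|d\le s^2$ edges of type 2 with both ends in $Q$. They have output $[t,e]$ and lead from $t$ to $\mathrm{tgt}(e)$, so they are determined by $t$ and $e$.
\end{itemize}
Altogether there are at most $3s^2$ edges. Apply Lemma~\ref{lem:walks}, and let $W_{k+1}(x,t_1,t_2)$ arise from the reordered walk by replacing each edge by its output word (a nonterminal for type 1, a symbol of $\Omega$ or $\varepsilon$ for type 2).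

Each edge corresponds to an $M$-path from its start to its end that reads a fixed power of $a$. The reordered walk uses the same edges equally often, so it corresponds to an $M$-path from $t_1$ to $t_2$ reading $a^r=x$. Its cost is the cost of $\rho$ on $(p,p']$: the outputs of type 2 edges are those of $\rho$, and for type 1 edges $W_k$ has the same cost as $\rho$ on each corresponding piece, by induction and~\eqref{eq:exchange}. By~\eqref{eq:exchange} again, the cost is $\mu(x,t_1,t_2)$.

As $|S_{k+1}|\le s$, the size is at most $s^2+3s^2(s+2+3\log_2N)$. Since $\log_{4/3}2>3/2$, we have $K\ge2\log_{4/3}N\ge3\log_2N$. Since $d\ge1$ and $K\ge2$, we have $s\ge2K\ge4$. Hence $2\le s/2$ and $3\log_2N\le K\le s/2$, and the size is at most $s^2+6s^3\le7s^3$.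
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
By~\eqref{eq:top}, $(0,N]$ is a level-$K$ phrase occurrence. If it is internal, the output of $\rho$ on $w$ is one symbol $[q_0,e]$. If it is crossing, take the word $W_K(w,q_0,\sigma(N))$ of Proposition~\ref{prop:words}. In both cases we have the output of an $M$-path from $q_0$ to $\sigma(N)$ reading $w$, with the same cost as the $M$-path of $\rho$; in the second case this holds by~\eqref{eq:exchange}.

Turn each $[q,e]\in\Omega$ into a nonterminal with right-hand side $\pi_{q,\mathrm{src}(e)}\,e$. Each of these has length at most $|Q|$, so the total is at most $|Q|^2d\le s^3$. Add a start production consisting of the symbol for the chosen output followed by $\pi_{\sigma(N),f}$, of length at most $|Q|\le s$. The resulting SLP over $\delta$ generates an accepting run on $w$ of cost $c(\rho)$, which is the minimum. By~\eqref{eq:triples}, Proposition~\ref{prop:words} and $\mathcal C_0=\emptyset$, its size is at most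
\[
\sum_{k=1}^{K}|\mathcal C_k|\cdot7s^3+s^3+s\ \le\ K\cdot3gK^2s^2\cdot7s^3+s^3+s\ \le\ 22\,g\,K^3s^5 .\qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Compressed Membership in Automata with Compressed Labels},
\texttt{http://www.informatik.uni-leipzig.de/\~{}mathissen/compressed\_long.pdf}.
\end{thebibliography}

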